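\title{Derivations of $L^1(G)^{**}$ that are not inner in $M(G)^{**}$}

\begin{abstract}
Let $G$ be a locally compact group, and give the second duals of the group algebra $L^1(G)$ and of the measure algebra $M(G)$ the first Arens product. We show that a continuous derivation of $L^1(G)^{**}$ need not be implemented by an element of $M(G)^{**}$. For $G=(\mathbb Z/2)^{\mathbb N}$ the space $\ell^\infty/c_0$ embeds isomorphically into the space of continuous derivations modulo the closure of those implemented by $M(G)^{**}$, and every compact group with infinite abelianization carries a continuous derivation at positive distance from them. The derivations are obtained by twisting an inner derivation by the germ of a bounded function. They are separated from the inner ones by a test function that is built, scale by scale, from sparse random functions on finite groups.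
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group. The measure algebra $M(G)=C_0(G)^*$ is a Banach algebra under convolution, $\langle\mu*\nu,h\rangle=\iint h(st)\,d\mu(s)\,d\nu(t)$, and the group algebra $L^1(G)$ is the closed two-sided ideal of measures that are absolutely continuous with respect to left Haar measure.

The second dual of a Banach algebra $\mathcal A$ carries the \emph{first Arens product} $\Box$, defined in three steps: for $a,b\in\mathcal A$, $h\in\mathcal A^*$ and $m,n\in\mathcal A^{**}$,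
\begin{equation}\label{eq:arens}
\langle h\cdot a,b\rangle=\langle h,ab\rangle,\qquad
\langle n\cdot h,a\rangle=\langle n,h\cdot a\rangle,\qquad
\langle m\mathbin{\Box}n,h\rangle=\langle m,n\cdot h\rangle .
\end{equation}
The second adjoint of the inclusion $L^1(G)\subseteq M(G)$ identifies $L^1(G)^{**}$ with a closed ideal of $M(G)^{**}$. A \emph{derivation} of $L^1(G)^{**}$ is a linear map $D$ of $L^1(G)^{**}$ into itself with $D(F\mathbin{\Box}F')=D(F)\mathbin{\Box}F'+F\mathbin{\Box}D(F')$. Every $m\in M(G)^{**}$ defines a continuous derivation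
\[
\operatorname{ad}_m(F)=F\mathbin{\Box}m-m\mathbin{\Box}F\qquad(F\in L^1(G)^{**}),
\]
and a derivation of this form is called \emph{inner in $M(G)^{**}$}. Throughout, $\operatorname{ad}_m$ denotes this map on $L^1(G)^{**}$. We write $\operatorname{Der}(G)$ for the Banach space of continuous derivations of $L^1(G)^{**}$ with the operator norm, and $\operatorname{Inn}(G)=\{\operatorname{ad}_m:m\in M(G)^{**}\}$. The following question comes from \cite{DMT}.

\medskip
\noindent\textbf{Question.} \emph{Is every continuous derivation of $L^1(G)^{**}$ inner in $M(G)^{**}$, for every locally compact group $G$?}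
\medskip

There are reasons to expect a positive answer. It is known that for every locally compact group each weak*-continuous derivation of $L^1(G)^{**}$ equals $\operatorname{ad}_\mu$ for some $\mu\in M(G)$. For finite $G$ this already answers the question, because $L^1(G)^{**}$ is then finite dimensional and all linear maps on it are weak*-continuous. Without weak*-continuity the algebra $M(G)$ is too small: on an infinite compact metrizable abelian group every $\operatorname{ad}_\mu$ with $\mu\in M(G)$ is zero, while nonzero derivations $\operatorname{ad}_m$ exist (Example~\ref{ex:nonzero}). The algebra $M(G)^{**}$ is the evident replacement, since it stands to $L^1(G)^{**}$ as $M(G)$ stands to $L^1(G)$: it is unital and contains the smaller algebra as an ideal. Nevertheless the answer is negative, and in a quantitative form.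

\begin{theorem}\label{thm:A}
Let $G=(\mathbb Z/2)^{\mathbb N}$. There is a linear map $a\mapsto D_a$ from $\ell^\infty$ into $\operatorname{Der}(G)$, with $\|D_a\|\le\|a\|_\infty$ and $D_a=0$ for $a\in c_0$, such that
\[
\|D_a-\operatorname{ad}_m\|\ \ge\ \tfrac12\limsup_j|a_j|\qquad(a\in\ell^\infty,\ m\in M(G)^{**}).
\]
Thus $D_a$ is not inner in $M(G)^{**}$ when $a\notin c_0$, for instance when $a=(1,1,1,\dots)$. Moreover $\ell^\infty/c_0$ embeds isomorphically into $\operatorname{Der}(G)/\overline{\operatorname{Inn}(G)}$.
\end{theorem}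

This is consistent with the result on weak*-continuous derivations, which shows that $D_a$ is not weak*-continuous for $a\notin c_0$. The phenomenon is not special to the group $(\mathbb Z/2)^{\mathbb N}$.

\begin{theorem}\label{thm:B}
Let $G$ be a compact group whose abelianization $G/\overline{[G,G]}$ is infinite; for instance, let $G$ be an infinite compact abelian group. Then some continuous derivation of $L^1(G)^{**}$ has positive distance from $\operatorname{Inn}(G)$.
\end{theorem}

For which other groups, for example infinite discrete ones, all continuous derivations are inner in $M(G)^{**}$ is not settled here.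

The proof has a soft part and a hard part. Section~\ref{sec:arens} computes the Arens product over a compact abelian group and identifies derivations with certain module maps. Section~\ref{sec:twist} constructs the derivations and reduces Theorem~\ref{thm:A} to the existence of one bounded Borel function $f$ with two competing properties. One of them is a statement about finite groups, proved by a random construction in Section~\ref{sec:finite}. Section~\ref{sec:f} assembles $f$ from these finite pieces, for profinite groups and for the circle at once, and Section~\ref{sec:lift} lifts derivations from quotient groups.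

\section{The Arens product over a compact abelian group}\label{sec:arens}

\subsection{General facts}

We use the following standard properties of the product \eqref{eq:arens}.
\begin{itemize}
\item[(P1)] $(\mathcal A^{**},\Box)$ is a Banach algebra that contains $\mathcal A$ as a subalgebra, and $\mathcal A$ is weak*-dense in $\mathcal A^{**}$.
\item[(P2)] For each $n\in\mathcal A^{**}$ the map $m\mapsto m\mathbin{\Box}n$ is weak*-continuous. For each $a\in\mathcal A$ the map $n\mapsto a\mathbin{\Box}n$ is weak*-continuous, because $\langle a\mathbin{\Box}n,h\rangle=\langle n,h\cdot a\rangle$.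
\item[(P3)] The second adjoint of a bounded homomorphism of Banach algebras is a weak*-continuous homomorphism for $\Box$ with the same norm.
\end{itemize}
An element $F\in L^1(G)^{**}$ acts on $H\in M(G)^*$ by $\langle F,H\rangle=\langle F,H|_{L^1(G)}\rangle$, and $L^1(G)^{**}$ is the weak* closure of $L^1(G)$ in $M(G)^{**}$.

\subsection{Formulas for the product}

\emph{From here to the end of Section~\ref{sec:twist}, $G$ is an infinite compact metrizable abelian group}, written additively, with normalized Haar measure $\lambda$; integrals $dx$ refer to $\lambda$. We identify $L^1(G)^*$ with $L^\infty(G)$ through the bilinear pairing $\langle\varphi,h\rangle=\int\varphi h\,dx$, so that $L^1(G)^{**}=L^\infty(G)^*$. For $\nu\in M(G)$ and a bounded Borel function $h$ put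
\[
(\nu\cdot h)(x)=\int h(x+t)\,d\nu(t).
\]
By Fubini's theorem, for $\varphi\in L^1(G)$,
\begin{equation}\label{eq:fubini}
\langle\varphi*\nu,h\rangle=\iint h(x+t)\varphi(x)\,dx\,d\nu(t)=\langle\varphi,\nu\cdot h\rangle=\int(\varphi\cdot h)\,d\nu .
\end{equation}
In particular the class of $\nu\cdot h$ in $L^\infty(G)$ depends only on the class of $h$. The function $\nu\cdot h$ is continuous when $h$ is continuous, and $\varphi\cdot h$ is continuous for every $h$, because $(\varphi\cdot h)(t)=\int h(x)\varphi(x-t)\,dx$ and translation is continuous in $L^1(G)$.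

The space $C(G)$ sits isometrically in $M(G)^*$ (by integration) and in $L^\infty(G)$. For $m\in M(G)^{**}$ the restriction $m|_{C(G)}$ is, by the Riesz representation theorem, a measure $\mu_m\in M(G)$ with $\|\mu_m\|\le\|m\|$. For $F\in L^\infty(G)^*$ this is the measure with $\int k\,d\mu_F=\langle F,k\rangle$ for $k\in C(G)$, and $\mu_\nu=\nu$ for $\nu\in M(G)$. Let
\[
R=\{r\in L^1(G)^{**}:\mu_r=0\}
\]
be the annihilator of $C(G)$ in $L^\infty(G)^*$.

\begin{lemma}\label{lem:formulas}
Let $F\in L^1(G)^{**}$, $m\in M(G)^{**}$, $\nu\in M(G)$, and let $h$ be a bounded Borel function.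
\begin{itemize}
\item[(i)] $F\mathbin{\Box}m=F\mathbin{\Box}\mu_m$ and $\langle F\mathbin{\Box}\nu,h\rangle=\langle F,\nu\cdot h\rangle$.
\item[(ii)] $\langle m\mathbin{\Box}F,h\rangle=\langle m,F\cdot h\rangle$, where $F\cdot h\in M(G)^*$ is the functional $\nu\mapsto\langle F,\nu\cdot h\rangle$.
\item[(iii)] $\nu\mathbin{\Box}F=F\mathbin{\Box}\nu$. If $r\in R$, then $F\mathbin{\Box}r=0$ and $r\mathbin{\Box}\nu\in R$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $H\in M(G)^*$ be any functional whose restriction to $L^1(G)$ is given by $h$, and let $\varphi\in L^1(G)$. Since $L^1(G)$ is an ideal, $H$ may be replaced by $h$ on the products $\varphi*\nu$.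

(i) By \eqref{eq:fubini}, $\langle H\cdot\varphi,\nu\rangle=\langle\varphi*\nu,h\rangle=\int(\varphi\cdot h)\,d\nu$ for all $\nu$, so the functional $H\cdot\varphi$ is the continuous function $\varphi\cdot h$. Hence $\langle m\cdot H,\varphi\rangle=\langle m,\varphi\cdot h\rangle=\int(\varphi\cdot h)\,d\mu_m=\langle\varphi,\mu_m\cdot h\rangle$. Thus $(m\cdot H)|_{L^1(G)}=\mu_m\cdot h$ and $\langle F\mathbin{\Box}m,H\rangle=\langle F,\mu_m\cdot h\rangle$. Both assertions follow, since $\mu_\nu=\nu$.

(ii) As $G$ is abelian, $\langle H\cdot\nu,\varphi\rangle=\langle\nu*\varphi,h\rangle=\langle\varphi,\nu\cdot h\rangle$, so $(H\cdot\nu)|_{L^1(G)}=\nu\cdot h$ and $\langle F\cdot H,\nu\rangle=\langle F,\nu\cdot h\rangle$.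

(iii) By (ii) and (i), $\langle\nu\mathbin{\Box}F,h\rangle=\langle F,\nu\cdot h\rangle=\langle F\mathbin{\Box}\nu,h\rangle$. By (i), $F\mathbin{\Box}r=F\mathbin{\Box}0=0$. For $k\in C(G)$ we have $\nu\cdot k\in C(G)$, so $\langle r\mathbin{\Box}\nu,k\rangle=\langle r,\nu\cdot k\rangle=0$.
\end{proof}

The product is thus very asymmetric: a right factor acts only through its measure, while a left factor is seen in full. This asymmetry describes all derivations.

\begin{proposition}\label{prop:module}
\begin{itemize}
\item[(a)] A linear map $D:L^1(G)^{**}\to L^1(G)^{**}$ is a derivation if and only if it takes values in $R$ and $D(F\mathbin{\Box}F')=D(F)\mathbin{\Box}F'$ for all $F,F'$.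
\item[(b)] For $m\in M(G)^{**}$ we have $\operatorname{ad}_m(F)=-(m-\mu_m)\mathbin{\Box}F$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) If $D$ takes values in $R$, then $F\mathbin{\Box}D(F')=0$ by Lemma~\ref{lem:formulas}(iii), and the derivation identity reduces to the stated one. It remains to show that a derivation $D$ takes values in $R$. Let $\gamma$ be a continuous character of $G$ and $e=\bar\gamma\in L^1(G)$. Then $(e\cdot h)(x)=\int h(x+t)\overline{\gamma(t)}\,dt=\langle e,h\rangle\gamma(x)$, so $F\mathbin{\Box}e=\langle F,\gamma\rangle e$ for all $F$. In particular $e$ is an idempotent, and it is central by Lemma~\ref{lem:formulas}(iii). So $D(e)=2D(e)\mathbin{\Box}e$; multiplying by $e$ gives $D(e)\mathbin{\Box}e=0$, hence $D(e)=0$. Therefore $0=\langle F,\gamma\rangle D(e)=D(F\mathbin{\Box}e)=D(F)\mathbin{\Box}e=\langle D(F),\gamma\rangle e$. The characters span a dense subspace of $C(G)$, so $D(F)\in R$.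

(b) $F\mathbin{\Box}m=F\mathbin{\Box}\mu_m=\mu_m\mathbin{\Box}F$ by Lemma~\ref{lem:formulas}.
\end{proof}

Only the ``if'' part of (a) is needed below. The full statement shows what the question asks for such $G$: is every bounded right module map from $L^1(G)^{**}$ into $R$ the left multiplication by an element of $M(G)^{**}$ that vanishes on $C(G)$?

\begin{example}\label{ex:nonzero}
By (b), $\operatorname{ad}_\mu=0$ for $\mu\in M(G)$. On the other hand $R\ne0$, because $C(G)$ is separable and $L^\infty(G)$ is not (take unions of members of a sequence of disjoint nonempty open sets). Let $F_0\in L^\infty(G)^*$ be a Hahn--Banach extension of the functional $k\mapsto k(0)$ on $C(G)$, so that $\mu_{F_0}=\delta_0$. For $r\in R$ we get $\operatorname{ad}_r(F_0)=-r\mathbin{\Box}\delta_0=-r$, and also $\operatorname{ad}_{F_0}(r)=r\mathbin{\Box}\delta_0-F_0\mathbin{\Box}r=r$.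
\end{example}

\subsection{Diffuse measures}

A measure $\mu$ is \emph{diffuse} if $\mu(\{x\})=0$ for all $x$. The diffuse measures form a closed subspace $M_c(G)$. It is an ideal, since $(\mu*\nu)(\{x\})=\int\mu(\{x-t\})\,d\nu(t)$, and it contains $L^1(G)$, since Haar measure on an infinite compact group has no atoms. Every $\mu\in M(G)$ decomposes uniquely as $\mu=\mu_d+\mu_c$ with $\mu_d=\sum_y\mu(\{y\})\delta_y$ and $\mu_c\in M_c(G)$; the total variation $|\mu|$ of a diffuse measure is diffuse. We fix Borel sets $B_1\supset B_2\supset\cdots$ that form a neighborhood base at $0$.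

\begin{lemma}\label{lem:diffuse}
If $\mu\in M_c(G)$, then $\sup_y|\mu|(y+B_n)\to0$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Otherwise there are $\varepsilon>0$ and points $y_n$, for infinitely many $n$, with $|\mu|(y_n+B_n)\ge\varepsilon$. By compactness these points have a cluster point $y$. Let $W$ be a neighborhood of $y$ and $V$ a neighborhood of $0$ with $y+V+V\subset W$. For some $n$ we have both $y_n\in y+V$ and $B_n\subset V$, so $|\mu|(W)\ge\varepsilon$. Letting $W$ run through balls that shrink to $y$ gives $|\mu|(\{y\})\ge\varepsilon$, a contradiction.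
\end{proof}

\section{Twisting an inner derivation}\label{sec:twist}

\subsection{The idea}\label{sub:idea}

Let $G=(\mathbb Z/2)^{\mathbb N}$ and let $V_n$ be the open subgroup of sequences whose first $n$ coordinates vanish. Suppose that $r_0\in R$ is annihilated by all diffuse measures: $r_0\mathbin{\Box}\mu=0$ for $\mu\in M_c(G)$. Then the inner derivation $-\operatorname{ad}_{r_0}$ sees only the atoms of $\mu_F$:
\[
-\operatorname{ad}_{r_0}(F)=r_0\mathbin{\Box}F=r_0\mathbin{\Box}\mu_F=r_0\mathbin{\Box}(\mu_F)_d ,
\]
and, because $1_{g+V_n}$ is continuous, the atoms are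
\begin{equation}\label{eq:atoms}
\mu_F(\{g\})=\lim_n\mu_F(g+V_n)=\lim_n\langle F,1_{g+V_n}\rangle .
\end{equation}
The right side of \eqref{eq:atoms} pairs $F$ with the germ at $g$ of the constant function $1$. A functional $F$ on $L^\infty(G)$ can be paired just as well with the germ at $g$ of $u(\cdot-g)$ for any bounded Borel function $u$. The resulting ``twisted atoms'' still move correctly under translation and still vanish after multiplication by a diffuse measure, and these two properties are all that the module identity of Proposition~\ref{prop:module}(a) requires. If $u$ oscillates near $0$, the twisted atoms carry information that $\mu_F$ does not.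

\subsection{Twisted atoms}

We return to a general $G$ as in Section~\ref{sec:arens}. For a bounded Borel function $u$, $g\in G$ and $n\ge1$ let $u_{g,n}(x)=1_{B_n}(x-g)\,u(x-g)$.

\begin{lemma}\label{lem:germ}
For $F\in L^1(G)^{**}$ and $g\in G$ the limit $\alpha_g(F)=\lim_n\langle F,u_{g,n}\rangle$ exists, and $\sum_g|\alpha_g(F)|\le\|F\|\sup|u|$. The discrete measure $\ell_u(F)=\sum_g\alpha_g(F)\delta_g$ depends linearly on $F$ and on $u$, it vanishes if $u=0$ on some $B_n$, and
\begin{equation}\label{eq:germ}
\ell_u(F\mathbin{\Box}\mu)=\ell_u(F)*\mu_d\qquad(\mu\in M(G)).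
\end{equation}
\end{lemma}

\begin{proof}
If Borel functions $h_1,\dots,h_k$ vanish off pairwise disjoint sets and $|h_i|\le c$, then
\begin{equation}\label{eq:disjoint}
\sum_i|\langle F,h_i\rangle|\le c\,\|F\| :
\end{equation}
choose unimodular $\zeta_i$ with $\zeta_i\langle F,h_i\rangle=|\langle F,h_i\rangle|$ and note that $|\sum_i\zeta_ih_i|\le c$. The differences $u_{g,n}-u_{g,n+1}$ vanish off the disjoint sets $g+(B_n\setminus B_{n+1})$, so \eqref{eq:disjoint} shows that $\sum_n|\langle F,u_{g,n}\rangle-\langle F,u_{g,n+1}\rangle|$ converges, and the limit exists. For distinct $g_1,\dots,g_k$ the sets $g_i+B_n$ are disjoint for large $n$; then \eqref{eq:disjoint} gives $\sum_i|\langle F,u_{g_i,n}\rangle|\le\|F\|\sup|u|$, and we let $n\to\infty$. Linearity holds term by term, and if $u=0$ on $B_n$, then $u_{g,n'}=0$ for $n'\ge n$.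

Both sides of \eqref{eq:germ} are linear and norm continuous in $\mu$, so it suffices to treat point masses and diffuse measures. For $\mu=\delta_y$ we have $(\delta_y\cdot u_{g,n})(x)=u_{g,n}(x+y)=u_{g-y,n}(x)$, so $\alpha_g(F\mathbin{\Box}\delta_y)=\alpha_{g-y}(F)$ by Lemma~\ref{lem:formulas}(i), and $\ell_u(F\mathbin{\Box}\delta_y)=\sum_g\alpha_{g-y}(F)\delta_g=\ell_u(F)*\delta_y$. For $\mu\in M_c(G)$ we have $|(\mu\cdot u_{g,n})(x)|\le\sup|u|\cdot|\mu|(g-x+B_n)$, so
\[
|\langle F\mathbin{\Box}\mu,u_{g,n}\rangle|=|\langle F,\mu\cdot u_{g,n}\rangle|\le\|F\|\sup|u|\cdot\sup_y|\mu|(y+B_n)\to0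
\]
by Lemma~\ref{lem:diffuse}, and $\ell_u(F\mathbin{\Box}\mu)=0$.
\end{proof}

The map $\ell_u$ is not a module map, because $\mu_d$ and not $\mu$ stands on the right of \eqref{eq:germ}. Multiplication by $r_0$ removes the missing term $\ell_u(F)*\mu_c$.

\begin{lemma}\label{lem:derivation}
Let $r_0\in L^1(G)^{**}$ satisfy $r_0\mathbin{\Box}\mu=0$ for all $\mu\in M_c(G)$. Then $r_0\in R$, and for each bounded Borel function $u$ the map $D^u(F)=r_0\mathbin{\Box}\ell_u(F)$ is a derivation of $L^1(G)^{**}$ with $\|D^u\|\le\|r_0\|\sup|u|$.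
\end{lemma}

\begin{proof}
Let $e_n=\lambda(B_n)^{-1}1_{B_n}\in L^1(G)\subset M_c(G)$ and $k\in C(G)$. Then $\langle r_0,e_n\cdot k\rangle=\langle r_0\mathbin{\Box}e_n,k\rangle=0$, and $e_n\cdot k\to k$ uniformly because $k$ is uniformly continuous. So $r_0\in R$, and $D^u$ takes values in $R$ by Lemma~\ref{lem:formulas}(iii). Let $F,F'\in L^1(G)^{**}$ and $\mu=\mu_{F'}$. By Lemma~\ref{lem:formulas}(i) and \eqref{eq:germ},
\[
D^u(F\mathbin{\Box}F')=D^u(F\mathbin{\Box}\mu)=r_0\mathbin{\Box}(\ell_u(F)*\mu_d).
\]
On the other hand $\ell_u(F)*\mu_c$ is diffuse, so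
\[
D^u(F)\mathbin{\Box}F'=D^u(F)\mathbin{\Box}\mu=r_0\mathbin{\Box}(\ell_u(F)*\mu)=r_0\mathbin{\Box}(\ell_u(F)*\mu_d).
\]
Proposition~\ref{prop:module}(a) applies, and the norm bound comes from Lemma~\ref{lem:germ}.
\end{proof}

\subsection{A criterion}

Two things are missing: a nonzero $r_0$, and a way to tell $D^u$ from an inner derivation. For the second, one looks for an element $z$ whose only twisted atom is $\delta_0$, so that $D^u(z)=r_0$, and on which inner derivations are small. They cannot be expected to vanish at $z$: in Example~\ref{ex:nonzero} we saw that $\operatorname{ad}_{F_0}(z)=z$ for $z\in R$. So we ask only that $\operatorname{ad}_m(z)$ vanish on one function $f$ on which $r_0$ does not vanish. By Lemma~\ref{lem:formulas}, this holds for all $m$ as soon as $z$ annihilates every $\nu\cdot f$. Both $r_0$ and $z$ will be weak* limits of $L^1$ functions, which leads to the following two conditions on a Borel function $f$ with $|f|\le1$.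

\begin{itemize}
\item[(A)] For every finite set $\mathcal M\subset M_c(G)$ and every $\varepsilon>0$ there is $\varphi\in L^1(G)$ with $\|\varphi\|_1\le1$, $\operatorname{Re}\langle\varphi,f\rangle\ge\frac12$, and $\|\varphi*\mu\|_1<\varepsilon$ for all $\mu\in\mathcal M$.
\item[(B)] There are pairwise disjoint Borel sets $E_j$ and Borel functions $\psi_j$ that vanish off $E_j$, with $\|\psi_j\|_1=1$, such that
\begin{itemize}
\item[(B1)] for each $n$, $E_j\subset B_n$ for all large $j$;
\item[(B2)] for each $j$, $E_j\cap B_n=\emptyset$ for all large $n$;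
\item[(B3)] $\sup_{t\in G}\bigl|\int f(x+t)\psi_j(x)\,dx\bigr|\to0$ as $j\to\infty$.
\end{itemize}
\end{itemize}

\begin{proposition}\label{prop:criterion}
Let $G$ be an infinite compact metrizable abelian group. If some Borel function $f$ with $|f|\le1$ satisfies \textup{(A)} and \textup{(B)}, then the conclusion of Theorem~\ref{thm:A} holds for $G$.
\end{proposition}

\begin{proof}
\emph{The element $r_0$.} For $\mathcal M$ and $\varepsilon$ as in (A) let $\mathcal R(\mathcal M,\varepsilon)$ be the set of $r\in L^1(G)^{**}$ with $\|r\|\le1$, $\operatorname{Re}\langle r,f\rangle\ge\frac12$ and $\|r\mathbin{\Box}\mu\|\le\varepsilon$ for $\mu\in\mathcal M$. It is weak*-compact by (P2) and the Banach--Alaoglu theorem, and nonempty by (A). Since $\mathcal R(\mathcal M,\varepsilon)\cap\mathcal R(\mathcal M',\varepsilon')$ contains $\mathcal R(\mathcal M\cup\mathcal M',\min(\varepsilon,\varepsilon'))$, all these sets have a common point $r_0$. It satisfies $\|r_0\|\le1$, $|\langle r_0,f\rangle|\ge\frac12$, and $r_0\mathbin{\Box}\mu=0$ for all $\mu\in M_c(G)$.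

\emph{The derivations.} Let $\operatorname{sgn}\psi_j=\psi_j/|\psi_j|$ where $\psi_j\ne0$ and $0$ elsewhere. For $a\in\ell^\infty$ put
\[
u_a=\sum_ja_j\,\overline{\operatorname{sgn}\psi_j}\,1_{E_j},\qquad D_a=D^{u_a}.
\]
As the $E_j$ are disjoint, $u_a$ is Borel, $\sup|u_a|\le\|a\|_\infty$, and $\langle\psi_j,u_a\rangle=a_j\|\psi_j\|_1=a_j$. By Lemmas~\ref{lem:germ} and~\ref{lem:derivation}, $a\mapsto D_a$ is a linear contraction into $\operatorname{Der}(G)$. If $a$ is finitely supported, then $u_a=0$ on some $B_n$ by (B2), so $D_a=0$; by continuity $D_a=0$ for $a\in c_0$.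

\emph{The element $z$.} Fix $a\in\ell^\infty$ and write $u=u_a$. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ that contains the index set of a subsequence along which $|a_j|\to\limsup_j|a_j|$, and let $\alpha=\lim_{\mathcal U}a_j$, so that $|\alpha|=\limsup_j|a_j|$. Let $z$ be the weak* limit of $(\psi_j)$ along $\mathcal U$, which exists by weak*-compactness of the unit ball; $\|z\|\le1$. We compute the twisted atoms of $z$. For $g\ne0$ choose $n$ with $(g+B_n)\cap B_n=\emptyset$. For $n'\ge n$ the function $u_{g,n'}$ vanishes on $B_n$, while $\psi_j$ vanishes off $B_n$ for large $j$ by (B1); hence $\langle z,u_{g,n'}\rangle=0$ and $\alpha_g(z)=0$. For $g=0$ and any $n$, (B1) gives $\langle\psi_j,u_{0,n}\rangle=\langle\psi_j,u\rangle=a_j$ for large $j$, so $\alpha_0(z)=\alpha$. Thus $\ell_u(z)=\alpha\delta_0$ and $D_a(z)=\alpha r_0$.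

\emph{Inner derivations.} For $\nu\in M(G)$, \eqref{eq:fubini} and (B3) give
\[
|\langle\psi_j,\nu\cdot f\rangle|=\Bigl|\int(\psi_j\cdot f)\,d\nu\Bigr|\le\|\nu\|\sup_t\Bigl|\int f(x+t)\psi_j(x)\,dx\Bigr|\to0,
\]
so $\langle z,\nu\cdot f\rangle=0$ for all $\nu\in M(G)$. Let $m\in M(G)^{**}$. By Lemma~\ref{lem:formulas}(i), $\langle z\mathbin{\Box}m,f\rangle=\langle z,\mu_m\cdot f\rangle=0$. By Lemma~\ref{lem:formulas}(ii), $z\cdot f=0$ in $M(G)^*$, so $\langle m\mathbin{\Box}z,f\rangle=0$. Hence $\langle\operatorname{ad}_m(z),f\rangle=0$ and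
\[
\|D_a-\operatorname{ad}_m\|\ge|\langle(D_a-\operatorname{ad}_m)(z),f\rangle|=|\alpha|\,|\langle r_0,f\rangle|\ge\tfrac12\limsup_j|a_j| .
\]

\emph{The embedding.} The norm of $a+c_0$ in $\ell^\infty/c_0$ is $\limsup_j|a_j|$. The map $a+c_0\mapsto D_a+\overline{\operatorname{Inn}(G)}$ is well defined and contractive, because $\|D_a\|=\|D_{a-c}\|\le\|a-c\|_\infty$ for $c\in c_0$, and it is bounded below by $\frac12$ by the last inequality.
\end{proof}

\begin{remark}\label{rem:hypotheses}
Condition (B2) serves only to make $D_a$ vanish on $c_0$. Condition (B3) cannot be dropped: on $(\mathbb Z/2)^{\mathbb N}$ take $B_n=V_n$, $E_j=V_{j-1}\setminus V_j$, $\psi_j=\lambda(E_j)^{-1}1_{E_j}$ and $a=(1,1,\dots)$; then $u_a=1$ off the point $0$, so $\ell_{u_a}(F)=(\mu_F)_d$ by \eqref{eq:atoms} and $D_a=-\operatorname{ad}_{r_0}$ is inner.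

Conditions (A) and (B) pull in opposite directions. A continuous $f$ satisfies (B3) for any $\psi_j$ with (B1) and $\int\psi_j\,dx=0$, since then $|\int f(x+t)\psi_j(x)\,dx|\le\sup_{x\in E_j}|f(x+t)-f(t)|$. But a continuous $f$ never satisfies (A), because $r_0\in R$ and $\langle r_0,f\rangle\ne0$. So $f$ must oscillate at arbitrarily fine scales and yet be almost constant, on average and uniformly over $G$, at infinitely many other scales.
\end{remark}

\section{A random function on a finite abelian group}\label{sec:finite}

\subsection{The finite problem}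

The first candidates for $\varphi$ in (A) are characters $\gamma$, for which $\|\gamma*\mu\|_1$ is the modulus of a Fourier coefficient of $\mu$. They fail. By Bessel's inequality at most four characters have $|\langle\gamma,f\rangle|\ge\frac12$, and for $\mathcal M$ consisting of these characters themselves we have $\|\gamma*\gamma\|_1=1$. The function $\varphi$ has to be localized, and we look for it among functions that are constant on small cells. For $G=(\mathbb Z/2)^{\mathbb N}$ and cells the cosets of $V_n$, such a $\varphi$ is a function on the finite group $\Gamma=G/V_n$, only the images of the measures in $\Gamma$ matter, and these have small atoms by Lemma~\ref{lem:diffuse}. We need one function $w$ on $\Gamma$, the model of $f$ at this scale, that works for all measures with small atoms. To leave room for the other scales, $w$ must vanish on all but a small proportion $p$ of $\Gamma$.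

Let $\Gamma$ be a finite abelian group with dual group $\widehat\Gamma$. Norms of functions on $\Gamma$ refer to counting measure, and $(\varphi*\nu)(x)=\sum_a\nu(a)\varphi(x-a)$. We use the inequalities $\|\varphi*\nu\|_1\le\|\varphi\|_1\|\nu\|_1$, $\|\varphi*\nu\|_2\le\|\varphi\|_1\|\nu\|_2$ and $\|\nu\|_2^2\le\|\nu\|_\infty\|\nu\|_1$, and Parseval's identity $|\Gamma|^{-1}\sum_{\chi\in\widehat\Gamma}|\sum_a\nu(a)\chi(a)|^2=\|\nu\|_2^2$. For $k\in\mathbb N$ we say that $w:\Gamma\to\mathbb C$ has \emph{property $(\ast_k)$} if the following holds.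

\begin{quote}
Let $\beta_1,\dots,\beta_k:\Gamma\to[0,k^{-3}]$ satisfy $\|\beta_i\|_1\le1$. Let $\Omega$ be a probability space and let $\nu_i^v(\gamma)\in\mathbb C$ be measurable in $v\in\Omega$, with $|\nu_i^v(\gamma)|\le\beta_i(\gamma)$ for all $i,v,\gamma$. Then there is $\varphi:\Gamma\to\mathbb C$ with $\|\varphi\|_1=1$, $\varphi w=|\varphi|$, and $\int_\Omega\|\varphi*\nu_i^v\|_1\,dv\le6/k$ for all $i$.
\end{quote}

The parameter $v$ is needed only for the circle, where cells are not cosets. For Theorem~\ref{thm:A} one may take $\Omega$ to be a point and $\beta_i=|\nu_i|$.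

Let $q$ be an even positive integer, $U_q$ the group of $q$-th roots of unity, and $p\in(0,1)$. A \emph{$(p,q)$-random function} on $\Gamma$ has independent values $w(\gamma)$ with $\Pr(w(\gamma)=\omega)=p/q$ for $\omega\in U_q$ and $\Pr(w(\gamma)=0)=1-p$.

\begin{proposition}\label{prop:finite}
Let $k\in\mathbb N$, $p\in(0,1)$, and let $q\ge4k$ be even. There is a function $\Psi$ on $\mathbb N$, depending only on $k,p,q$, with $\Psi(n)\to0$ as $n\to\infty$, such that for every finite abelian group $\Gamma$ a $(p,q)$-random function has property $(\ast_k)$ with probability at least $1-\Psi(|\Gamma|)$.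
\end{proposition}

Two extreme cases show the two mechanisms of cancellation.

\begin{example}[Concentrated measures]\label{ex:heavy}
Let $\Gamma=(\mathbb Z/2)^n$, $w:\Gamma\to\{-1,0,1\}$ and $\nu=\frac12(\delta_0+\delta_a)$ with $a\ne0$. If $w(x)=-w(x+a)\ne0$ for some $x$, then $\varphi=\frac12w1_{\{x,x+a\}}$ has $\|\varphi\|_1=1$, $\varphi w=|\varphi|$ and $(\varphi*\nu)(y)=\frac12(\varphi(y)+\varphi(y+a))=0$. More generally, let $\nu_1,\dots,\nu_k$ be supported in a subgroup $P$, with $\|\nu_i\|_1\le1$ and $\|\nu_i\|_\infty\le k^{-3}$. By Parseval's identity on $P$, the average over $\chi\in\widehat P$ of $\sum_i|\sum_a\nu_i(a)\chi(a)|^2$ is at most $k\cdot k^{-3}$, so for some $\chi$ all the numbers $c_i=\sum_a\nu_i(a)\chi(a)$ have modulus at most $1/k$. If $w(x+y)=\pm\chi(y)$ on a coset $x+P$, with a fixed sign, then $\varphi=|P|^{-1}w1_{x+P}$ satisfies $\varphi*\nu_i=c_i\varphi$. A $(p,2)$-random $w$ shows this pattern on a given coset with probability $2(p/2)^{|P|}$. This is useful when $|P|$ is bounded and $\Gamma$ is large, and useless when $P=\Gamma$.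 The bound on the atoms is necessary: $\|\varphi*\delta_0\|_1=\|\varphi\|_1$.
\end{example}

\begin{example}[Spread-out measures]\label{ex:light}
Let $\|\nu\|_1\le1$ and $\|\nu\|_\infty\le\eta$, with no restriction on the support, and let $\varphi$ be proportional to $\bar w$ for a $(p,q)$-random $w$. The values of $w$ are independent with mean $0$ and second moment $p$, so $\mathbb E|(\bar w*\nu)(x)|^2=p\|\nu\|_2^2\le p\eta$ and $\mathbb E\|\bar w*\nu\|_1\le|\Gamma|\sqrt{p\eta}$, while $\mathbb E\|\bar w\|_1=p|\Gamma|$. The ratio of the two expectations is at most $\sqrt{\eta/p}$, which is small when $\eta$ is much smaller than $p$.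
\end{example}

A general measure has large and small atoms, so we combine the two mechanisms: $\varphi$ will be the average of \emph{all} copies of the pattern of Example~\ref{ex:heavy} that occur in $w$ on a fixed family of disjoint translates. Each copy cancels the large atoms, and the random signs of the copies cancel the small ones. The difficulty is that the two thresholds do not meet. Atoms of size at least $\eta$ determine a pattern whose size depends on $\eta$; the pattern occurs with a tiny frequency $\kappa$; and the random cancellation only handles atoms much smaller than $\kappa$. The intermediate atoms are disposed of by a pigeonhole argument over $k^2$ successive thresholds.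

\subsection{Random copies of a pattern}

We recall two concentration inequalities. \emph{Hoeffding's inequality}: if $X_1,\dots,X_n$ are independent with values in $[0,1]$ and $t>0$, then each of the events $\sum_i(X_i-\mathbb EX_i)\ge tn$ and $\sum_i(X_i-\mathbb EX_i)\le-tn$ has probability at most $e^{-2t^2n}$. \emph{McDiarmid's inequality}: if $Z$ is a function of independent variables and changing the $i$-th variable changes $Z$ by at most $c_i$, then $\Pr(Z-\mathbb EZ\ge t)\le e^{-2t^2/\sum_ic_i^2}$.

Property $(\ast_k)$ concerns infinitely many measures, and a union bound needs finitely many. For $\eta>0$ let $K(\eta)$ be the compact convex set of real functions $\nu$ on $\Gamma$ with $\|\nu\|_1\le1$ and $\|\nu\|_\infty\le\eta$.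

\begin{lemma}\label{lem:extreme}
If $1/\eta\in\mathbb N$, then $K(\eta)$ has at most $(2|\Gamma|+1)^{1/\eta}$ extreme points.
\end{lemma}

\begin{proof}
Call $\gamma$ \emph{fractional} for $\nu\in K(\eta)$ if $0<|\nu(\gamma)|<\eta$. If there are two fractional points, we can increase $|\nu|$ by a small $\delta$ at one and decrease it by $\delta$ at the other, or the reverse, without leaving $K(\eta)$; then $\nu$ is the midpoint of the two results. If there is exactly one, then $\|\nu\|_1$ is not an integer multiple of $\eta$, hence $\|\nu\|_1<1$, and the fractional value can be moved by $\pm\delta$. So an extreme point has values in $\{0,\pm\eta\}$ and at most $1/\eta$ nonzero values. It is described by a list of $1/\eta$ entries, each a point of $\Gamma$ with a sign or a blank.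
\end{proof}

A \emph{pattern} is a pair $(P,\rho)$ of a nonempty set $P\subset\Gamma$ and a function $\rho:P\to U_q$. We extend $\rho$ by $0$ off $P$ and write $\bar\rho_x(y)=\overline{\rho(y-x)}$, a function supported on $x+P$.

\begin{lemma}\label{lem:tiles}
Let $k,s\in\mathbb N$, $p\in(0,1)$, $q$ even, $\kappa_s=2(p/q)^s$, and let $\eta>0$ satisfy $1/\eta\in\mathbb N$ and $\eta\le\kappa_s/(64k^2s^2)$. For a $(p,q)$-random function $w$ on a finite abelian group $\Gamma$ of order $n$, the following holds with probability at least
\[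
1-(qn)^s\Bigl[e^{-\kappa_s^2n/(2s^2)}+(2n+1)^{1/\eta}e^{-\kappa_s^2n/(128k^2s^2)}\Bigr].
\]
For every pattern $(P,\rho)$ with $|P|\le s$ there are a nonempty set $\mathcal G\subset\Gamma$, with the translates $x+P$ $(x\in\mathcal G)$ pairwise disjoint, and signs $Y_x\in\{\pm1\}$ such that
\begin{equation}\label{eq:phi}
\varphi=\frac1{|P||\mathcal G|}\sum_{x\in\mathcal G}Y_x\,\bar\rho_x
\end{equation}
satisfies $\|\varphi\|_1=1$, $\varphi w=|\varphi|$, and $\|\varphi*\nu\|_1\le1/(2k)$ for all $\nu\in K(\eta)$.
\end{lemma}

\begin{proof}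
Fix a pattern, and fix, independently of $w$, a maximal set $X\subset\Gamma$ with the translates $x+P$ $(x\in X)$ pairwise disjoint. By maximality every $\gamma+P$ meets some $x+P$, so $\Gamma=X+P-P$ and $|X|\ge n/|P|^2\ge n/s^2$. For $x\in X$ let $Y_x=\sigma\in\{\pm1\}$ if $w(x+y)=\sigma\rho(y)$ for all $y\in P$, and $Y_x=0$ if neither sign fits. The $Y_x$ depend on the values of $w$ on disjoint sets, so they are independent. Since $q$ is even, $-\rho$ takes values in $U_q$, and therefore $\Pr(Y_x=1)=\Pr(Y_x=-1)=\kappa/2$ with $\kappa=2(p/q)^{|P|}\ge\kappa_s$. Let $\mathcal G=\{x\in X:Y_x\ne0\}$ and $\Phi=\sum_{x\in X}Y_x\bar\rho_x$. Consider the events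
\begin{itemize}
\item[(a)] $|\mathcal G|\ge\frac12\kappa|X|$;
\item[(b)] $\|\Phi*\nu\|_1\le\kappa|X||P|/(4k)$ for all $\nu\in K(\eta)$.
\end{itemize}
If both occur, then $\varphi=\Phi/(|P||\mathcal G|)$ has the required properties. Indeed, at a point $x+y$ with $x\in\mathcal G$, $y\in P$, we have $\Phi w=Y_x\overline{\rho(y)}\cdot Y_x\rho(y)=1=|\Phi|$, and $\Phi=0$ at all other points; and $\|\varphi*\nu\|_1\le\frac{\kappa|X||P|/(4k)}{\kappa|X||P|/2}=\frac1{2k}$.

By Hoeffding's inequality for the variables $|Y_x|$ with $t=\kappa/2$, (a) fails with probability at most $e^{-\kappa^2|X|/2}$.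

For (b), the function $\nu\mapsto\|\Phi*\nu\|_1$ is convex and $K(\eta)$ is the convex hull of its extreme points, so it suffices to consider extreme points. Fix $\nu\in K(\eta)$ and let $Z=\|\Phi*\nu\|_1$. Since $\mathbb E\,Y_xY_{x'}=0$ for $x\ne x'$ and $\mathbb E\,Y_x^2=\kappa$,
\[
\mathbb E\|\Phi*\nu\|_2^2=\kappa\sum_{x\in X}\|\bar\rho_x*\nu\|_2^2\le\kappa|X|\,|P|^2\|\nu\|_2^2\le\kappa|X||P|^2\eta .
\]
By the Cauchy--Schwarz inequality, $\mathbb EZ\le(n\kappa|X||P|^2\eta)^{1/2}$, and this is at most $\kappa|X||P|/(8k)$ because $n\eta\le n\kappa_s/(64k^2s^2)\le\kappa|X|/(64k^2)$. Changing one $Y_x$ changes $Z$ by at most $2\|\bar\rho_x*\nu\|_1\le2|P|$. McDiarmid's inequality gives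
\[
\Pr\Bigl(Z>\frac{\kappa|X||P|}{4k}\Bigr)\le\exp\Bigl(-\frac{2(\kappa|X||P|/8k)^2}{4|X||P|^2}\Bigr)=\exp\Bigl(-\frac{\kappa^2|X|}{128k^2}\Bigr).
\]
With Lemma~\ref{lem:extreme}, $\kappa\ge\kappa_s$ and $|X|\ge n/s^2$, the probability that (a) or (b) fails for the given pattern is at most the bracket in the statement. A pattern with $|P|\le s$ is determined by an $s$-tuple of elements of $\Gamma\times U_q$ that lists its graph, so there are at most $(qn)^s$ patterns.
\end{proof}

\subsection{Almost invariant sets}

In Example~\ref{ex:heavy} the pattern lives on the subgroup generated by the large atoms, and in $(\mathbb Z/2)^n$ a set of $L$ elements generates a subgroup of order at most $2^L$. A cyclic group of prime order has no small nontrivial subgroup, so in general we use sets of bounded size that are only almost invariant.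

\begin{lemma}\label{lem:folner}
For $k,L\in\mathbb N$ there is $s(k,L)\in\mathbb N$ such that for every abelian group $\Gamma$ and every $A\subset\Gamma$ with $|A|\le L$ there is a set $P\subset\Gamma$ with $1\le|P|\le s(k,L)$ and $|(P+a)\triangle P|\le2|P|/k$ for all $a\in A$.
\end{lemma}

\begin{proof}
Choose $t^*\in\mathbb N$ with $(1+1/k)^{t^*}\ge(t^*+1)^L$ and put $s(k,L)=(t^*+1)^L$. Let $P_t=\{\sum_{a\in A}n_aa:0\le n_a\le t\}$. Then $P_0=\{0\}$, $|P_t|\le(t+1)^L$, and $P_t\cup(P_t+a)\subset P_{t+1}$ for $a\in A$. Some $t<t^*$ has $|P_{t+1}|\le(1+1/k)|P_t|$, for otherwise $|P_{t^*}|>(1+1/k)^{t^*}\ge(t^*+1)^L$. For $P=P_t$ we get $|(P+a)\triangle P|=2(|P\cup(P+a)|-|P|)\le2|P|/k$.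
\end{proof}

\subsection{Proof of Proposition~\ref{prop:finite}}

\emph{Thresholds.} Let $\eta_1=1/k$. Given $\eta_r$ with $1/\eta_r\in\mathbb N$, put $L_r=k/\eta_r$ and $s_r=s(k,L_r)$, and choose $\eta_{r+1}<\eta_r$ with $1/\eta_{r+1}\in\mathbb N$ and $\eta_{r+1}\le2(p/q)^{s_r}/(64k^2s_r^2)$. These numbers depend only on $k,p,q$. For $r=1,\dots,k^2$ apply Lemma~\ref{lem:tiles} with $s=s_r$ and $\eta=\eta_{r+1}$, and let $\Psi(n)$ be the sum of the $k^2$ failure bounds. Each is a sum of terms of the form (polynomial in $n$)$\,\cdot\,e^{-cn}$ with $c>0$, so $\Psi(n)\to0$. We show that $w$ has property $(\ast_k)$ whenever the conclusion of Lemma~\ref{lem:tiles} holds for all these $r$. Let $\beta_i$, $\Omega$, $\nu_i^v$ be given.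

\emph{Choice of scale.} The sets $A_r=\{\gamma:\max_i\beta_i(\gamma)\ge\eta_r\}$ increase with $r$, and $|A_r|\le k/\eta_r=L_r$ because each $\beta_i$ is at least $\eta_r$ at no more than $1/\eta_r$ points. The sets $A_{r+1}\setminus A_r$ are disjoint, so $\sum_{r=1}^{k^2}\sum_i\sum_{\gamma\in A_{r+1}\setminus A_r}\beta_i(\gamma)\le k$, and for some $r\le k^2$
\begin{equation}\label{eq:pigeon}
\sum_i\sum_{\gamma\in A_{r+1}\setminus A_r}\beta_i(\gamma)\le\frac1k .
\end{equation}
Fix this $r$ and write $\nu_i^v=\nu_{i,\mathrm h}^v+\nu_{i,\mathrm m}^v+\nu_{i,\mathrm l}^v$, the restrictions to $A_r$, $A_{r+1}\setminus A_r$ and $\Gamma\setminus A_{r+1}$ (the heavy, middle and light parts).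

\emph{Choice of pattern.} Let $P$ be given by Lemma~\ref{lem:folner} for $A=A_r$, so $|P|\le s_r$. By Parseval's identity, the average over $\chi\in\widehat\Gamma$ of $\int_\Omega\sum_i|\sum_a\nu_{i,\mathrm h}^v(a)\chi(a)|^2\,dv$ equals $\int_\Omega\sum_i\|\nu_{i,\mathrm h}^v\|_2^2\,dv\le\sum_i\|\beta_i\|_\infty\|\beta_i\|_1\le k^{-2}$; this is the only use of the bound $k^{-3}$. So there is $\chi$ such that $c_i^v=\sum_a\nu_{i,\mathrm h}^v(a)\chi(a)$ satisfies $\int_\Omega|c_i^v|^2\,dv\le k^{-2}$, and hence $\int_\Omega|c_i^v|\,dv\le1/k$, for all $i$. The values of $\chi$ need not lie in $U_q$, so for $y\in P$ let $\rho(y)$ be a point of $U_q$ nearest to $\chi(y)$; then $|\rho-\chi|\le\pi/q\le1/k$ on $P$, as $q\ge4k$. Let $\varphi$ be the function \eqref{eq:phi} for the pattern $(P,\rho)$. It has $\|\varphi\|_1=1$ and $\varphi w=|\varphi|$.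

\emph{Light part.} Off $A_{r+1}$ we have $|\nu_i^v|\le\beta_i<\eta_{r+1}$, so the real and imaginary parts of $\nu_{i,\mathrm l}^v$ lie in $K(\eta_{r+1})$, and $\|\varphi*\nu_{i,\mathrm l}^v\|_1\le2\cdot\frac1{2k}=\frac1k$.

\emph{Middle part.} $\|\varphi*\nu_{i,\mathrm m}^v\|_1\le\|\nu_{i,\mathrm m}^v\|_1\le1/k$ by \eqref{eq:pigeon}.

\emph{Heavy part.} Let $\nu=\nu_{i,\mathrm h}^v$, and let $\varphi'$ be obtained from \eqref{eq:phi} by replacing $\bar\rho_x$ with the translate by $x$ of $\bar\chi1_P$. Then $\|\varphi-\varphi'\|_1\le1/k$, so $\|(\varphi-\varphi')*\nu\|_1\le1/k$. Moreover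
\[
((\bar\chi1_P)*\nu)(y)=\overline{\chi(y)}\sum_{a\in A_r}\nu(a)\chi(a)1_{P+a}(y)
=c_i^v\,\overline{\chi(y)}1_P(y)+\overline{\chi(y)}\sum_{a\in A_r}\nu(a)\chi(a)\bigl(1_{P+a}-1_P\bigr)(y),
\]
whence $\|(\bar\chi1_P)*\nu\|_1\le|c_i^v||P|+\sum_a|\nu(a)|\,|(P+a)\triangle P|\le(|c_i^v|+2/k)|P|$. As $\varphi'$ is a sum of $|\mathcal G|$ translates of $\bar\chi1_P$ with coefficients of modulus $1/(|P||\mathcal G|)$, we get $\|\varphi'*\nu\|_1\le|c_i^v|+2/k$. Therefore $\int_\Omega\|\varphi*\nu_{i,\mathrm h}^v\|_1\,dv\le\frac1k+\frac1k+\frac2k=\frac4k$.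

The three contributions add up to $6/k$. \qed

\section{The test function}\label{sec:f}

We call a compact group \emph{profinite} if its open subgroups form a neighborhood base at the identity. Theorem~\ref{thm:A} is a special case of the following statement, whose other cases are needed for Theorem~\ref{thm:B}.

\begin{theorem}\label{thm:C}
The conclusion of Theorem~\ref{thm:A} holds for every infinite metrizable profinite abelian group and for the circle $\mathbb T=\mathbb R/\mathbb Z$.
\end{theorem}

Let $G$ be one of these groups. By Proposition~\ref{prop:criterion} it suffices to find $f$ with (A) and (B).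

\subsection{Cells}

For $n\ge0$ we define a finite abelian group $\Gamma_n$ and a Borel map $x\mapsto[x]_n$ from $G$ onto $\Gamma_n$, and for $n\ge1$ the neighborhood $B_n$.
\begin{itemize}
\item \emph{Profinite case.} Choose open subgroups $G=V_0\supsetneq V_1\supsetneq\cdots$ that form a neighborhood base at $0$. This is possible: metrizability gives a decreasing countable base of open subgroups, and it does not stabilize, because $\{0\}$ is not open in an infinite compact group. Let $\Gamma_n=G/V_n$, $[x]_n=x+V_n$ and $B_n=V_n$. For $(\mathbb Z/2)^{\mathbb N}$ take the subgroups $V_n$ of Section~\ref{sub:idea}.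
\item \emph{Circle.} Let $\Gamma_n=2^{-n}\mathbb Z/\mathbb Z$, $[x]_n=g$ if $x\in g+[0,2^{-n})$, and $B_n=(-2^{-n},2^{-n})$.
\end{itemize}
The fibers $C_n(\gamma)=\{x:[x]_n=\gamma\}$ are the \emph{cells of level $n$}. They have measure $|\Gamma_n|^{-1}$, and for $n'\ge n$ each cell of level $n$ is the union of $|\Gamma_{n'}|/|\Gamma_n|\ge2^{n'-n}$ cells of level $n'$. The \emph{relative measure} of a Borel set $S$ in a cell $C$ is $\lambda(S\cap C)/\lambda(C)$. A bound for the relative measure of $S$ in all cells of level $n$ holds, by averaging, in all cells of lower level.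

\subsection{Stacking the scales}

We place random functions at widely separated levels and let each one overwrite its predecessors on its support. Since the supports are sparse and evenly distributed, all later levels together change only a small part of each cell.

\begin{lemma}\label{lem:stack}
There are integers $0=n_0<n_1<\cdots$ with $n_j\ge n_{j-1}+3$, functions $w_j:\Gamma_{n_j}\to U_{4j}\cup\{0\}$, Borel functions $f,f_j$ on $G$ bounded by $1$, and Borel sets $W_j$ $(j\ge1)$ such that:
\begin{itemize}
\item[(i)] $w_j$ has property $(\ast_k)$ for all $k\le j$;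
\item[(ii)] $f_j$ is constant on cells of level $n_j$, and $f_j=w_j(\gamma)$ on $C_{n_j}(\gamma)$ if $w_j(\gamma)\ne0$;
\item[(iii)] $f=f_j$ off $W_j$, and $W_j$ has relative measure at most $2^{-j-3}$ in each cell of level at most $n_j+2$.
\end{itemize}
Consequently, if $C$ is a cell of level between $n_j$ and $n_j+2$, the mean of $f$ over $C$ differs from the value of $f_j$ on $C$ by at most $2^{-j-2}$.
\end{lemma}

\begin{proof}
Let $p_j=2^{-j-4}$. Suppose that $n_{j-1}$ is chosen and put $n=n_{j-1}+2$. For $n'>n$ let $w$ be a $(p_j,4j)$-random function on $\Gamma_{n'}$ and $S=\{x:w([x]_{n'})\ne0\}$. By Proposition~\ref{prop:finite}, applied for $k=1,\dots,j$ with $q=4j\ge4k$, the probability that $w$ has $(\ast_k)$ for all $k\le j$ tends to $1$ as $n'\to\infty$. The relative measure of $S$ in a cell of level $n$ is the average of $|\Gamma_{n'}|/|\Gamma_n|\ge2^{n'-n}$ independent $\{0,1\}$-valued variables of mean $p_j$. By Hoeffding's inequality it exceeds $2p_j$ in some cell of level $n$ with probability at most $|\Gamma_n|\exp(-2p_j^22^{n'-n})$, which tends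 to $0$. So there are $n_j>n$ and $w_j$ with (i) such that $S_j=\{x:w_j([x]_{n_j})\ne0\}$ has relative measure at most $2p_j$ in each cell of level at most $n_{j-1}+2$.

Let $f_0=0$, and let $f_j(x)=w_j([x]_{n_j})$ for $x\in S_j$ and $f_j(x)=f_{j-1}(x)$ otherwise. Then (ii) holds by induction. If $x$ lies in only finitely many $S_j$, the sequence $f_j(x)$ is eventually constant and we let $f(x)$ be its limit; on the Borel set of the remaining points let $f=0$. Put $W_j=\bigcup_{i>j}S_i$. Off $W_j$ we have $f_i=f_j$ for all $i\ge j$, so $f=f_j$. For $i>j$ we have $n_{i-1}+2\ge n_j+2$, so the relative measure of $W_j$ in a cell of level at most $n_j+2$ is at most $\sum_{i>j}2p_i=2^{-j-3}$. The last assertion follows from $|f-f_j|\le2\cdot1_{W_j}$.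
\end{proof}

At level $n_j$ the function $f$ resembles the random function $w_j$, which gives (A). Just below that level it is almost constant on average, which gives (B).

\subsection{Condition (A)}

Let $\mu_1,\dots,\mu_l\in M_c(G)$ and $\varepsilon>0$. Dividing the measures and $\varepsilon$ by a common constant, we may assume $\|\mu_i\|\le\frac12$. Choose $k\ge l$ with $6/k<\varepsilon$ and put $\mu_i=0$ for $l<i\le k$. By Lemma~\ref{lem:diffuse} there is $j\ge k$ such that, with $n=n_j$, $|\mu_i|(y+B_n)\le k^{-3}$ for all $i$ and $y$. For $\varphi:\Gamma_n\to\mathbb C$ let $\tilde\varphi(x)=|\Gamma_n|\,\varphi([x]_n)$, so that $\|\tilde\varphi\|_1=\|\varphi\|_1$. We claim that there are data $\beta_i,\Omega,\nu_i^v$ as in $(\ast_k)$ on $\Gamma_n$ with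
\begin{equation}\label{eq:discretize}
\|\tilde\varphi*\mu_i\|_1=\int_\Omega\|\varphi*\nu_i^v\|_1\,dv\qquad\text{for all }\varphi .
\end{equation}

\emph{Profinite case.} Let $\Omega$ be a point, $\nu_i(\gamma)=\mu_i(C_n(\gamma))$ and $\beta_i=|\nu_i|$. The cells are cosets of $B_n$, so $\beta_i\le k^{-3}$, and $\|\beta_i\|_1\le\|\mu_i\|$. Since $x\mapsto[x]_n$ is a homomorphism, $(\tilde\varphi*\mu_i)(x)=|\Gamma_n|\int\varphi([x]_n-[t]_n)\,d\mu_i(t)=|\Gamma_n|(\varphi*\nu_i)([x]_n)$, which gives \eqref{eq:discretize}.

\emph{Circle.} Now $x\mapsto[x]_n$ is not a homomorphism, and the discretized measure depends on the position $v$ of $x$ in its cell. Let $\tau=2^{-n}$, let $\Omega=[0,\tau)$ with normalized Lebesgue measure, and let $\nu_i^v(g)=\mu_i((g+v-\tau,g+v])$, a Borel function of $v$ by Fubini's theorem. For $g'\in\Gamma_n$ and $v\in\Omega$, the condition $g'+v-t\in g+[0,\tau)$ means $t\in(g'-g+v-\tau,\,g'-g+v]$, so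
\[
(\tilde\varphi*\mu_i)(g'+v)=\tau^{-1}\sum_{g}\varphi(g)\,\nu_i^v(g'-g)=\tau^{-1}(\varphi*\nu_i^v)(g').
\]
Taking absolute values, integrating over $v\in[0,\tau)$ and summing over $g'$ gives \eqref{eq:discretize}. Let $\beta_i(g)=|\mu_i|(g+B_n)$. Then $|\nu_i^v|\le\beta_i\le k^{-3}$, and $\|\beta_i\|_1\le2\|\mu_i\|\le1$ because each point of $\mathbb T$ lies in at most two of the arcs $(g-\tau,g+\tau)$.

In both cases let $\varphi$ be given by property $(\ast_k)$ of $w_j$. Then $\|\tilde\varphi\|_1=1$ and $\|\tilde\varphi*\mu_i\|_1\le6/k<\varepsilon$. If $\varphi(\gamma)\ne0$, then $w_j(\gamma)\ne0$ because $\varphi w_j=|\varphi|$, so by Lemma~\ref{lem:stack} the mean of $f$ over $C_n(\gamma)$ is within $\frac14$ of $w_j(\gamma)$. Since $\langle\tilde\varphi,f\rangle$ is the sum over $\gamma$ of $\varphi(\gamma)$ times this mean,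
\[
\operatorname{Re}\langle\tilde\varphi,f\rangle\ge\sum_\gamma\varphi(\gamma)w_j(\gamma)-\tfrac14\|\varphi\|_1=\tfrac34\ge\tfrac12 .
\]

\subsection{Condition (B)}

\emph{Profinite case.} As the chain $(V_n)$ is strictly decreasing, $V_{n_j}\setminus V_{n_j+1}$ contains a coset of $V_{n_j+1}$, and this coset contains two different cosets $C_j,C_j'$ of $V_{n_j+2}$. Put
\[
E_j=C_j\cup C_j',\qquad\psi_j=\frac{1_{C_j}-1_{C_j'}}{2\lambda(V_{n_j+2})}.
\]
(For $(\mathbb Z/2)^{\mathbb N}$ this is $E_j=V_{n_j}\setminus V_{n_j+1}$ and $\psi_j(x)=\pm2^{n_j+1}(-1)^{x_{n_j+2}}$ on $E_j$.) Then $\|\psi_j\|_1=1$. The sets $E_j\subset V_{n_j}\setminus V_{n_j+1}$ are disjoint, $E_j\subset B_n$ if $n_j\ge n$, and $E_j\cap B_n=\emptyset$ if $n\ge n_j+1$. The number $\int f(x+t)\psi_j(x)\,dx$ is half the difference of the means of $f$ over the cells $t+C_j$ and $t+C_j'$ of level $n_j+2$. Both lie in the cell $t+V_{n_j}$ of level $n_j$, on which $f_j$ is constant, and both means are within $2^{-j-2}$ of this constant by Lemma~\ref{lem:stack}. So the number has modulus at most $2^{-j-2}$,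 for every $t$.

\emph{Circle.} A translate of a subarc of a cell may now straddle two cells, on which $f_j$ has different values, so we let $\psi_j$ change sign many times. Let $\tau_j=2^{-n_j}\le\frac18$ and $E_j=[\tau_j/2,\tau_j)$. Divide $E_j$ into $2^{j+1}$ consecutive intervals of length $\tau_j2^{-j-2}$, let $\psi_j$ be alternately $2/\tau_j$ and $-2/\tau_j$ on them, and let $\psi_j=0$ off $E_j$. Then $\|\psi_j\|_1=1$. The $E_j$ are disjoint since $\tau_{j+1}\le\tau_j/8$; also $E_j\subset B_n$ if $n_j\ge n$, and $E_j\cap B_n=\emptyset$ if $n\ge n_j+1$. Fix $t$. The arc $t+[0,\tau_j)$ is covered by two consecutive cells of level $n_j$, so on $[0,\tau_j)$ the function $f_j(\cdot+t)$ equals a constant $c_1$ before some point and a constant $c_2$ from that point on, with $|c_1|,|c_2|\le1$. The integral $I$ of $\psi_j$ over an initial segment lies between $0$ and $(2/\tau_j)\tau_j2^{-j-2}=2^{-j-1}$, and the integral over the complementary segment is $-I$, because the number of intervals is even. So $|\int f_j(x+t)\psi_j(x)\,dx|=|c_1-c_2|\,I\le2^{-j}$. The part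 of $W_j$ in the two cells has measure at most $2\tau_j2^{-j-3}$, so replacing $f_j$ by $f$ changes the integral by at most $2\cdot(2/\tau_j)\cdot2\tau_j2^{-j-3}=2^{-j}$. Hence $\sup_t|\int f(x+t)\psi_j(x)\,dx|\le2^{1-j}$.

Thus $f$ satisfies (A) and (B), and Proposition~\ref{prop:criterion} proves Theorem~\ref{thm:C} and with it Theorem~\ref{thm:A}. \qed

\section{Lifting from quotient groups}\label{sec:lift}

In this section groups are compact, not necessarily abelian or metrizable, and written multiplicatively; $\lambda_G$ denotes normalized Haar measure on $G$. Averaging over a normal subgroup realizes the algebras of the quotient as corners of the algebras of the group, and a derivation of the corner extends by zero.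

\begin{proposition}\label{prop:lift}
Let $N$ be a closed normal subgroup of a compact group $G$ and $Q=G/N$. For every $D_Q\in\operatorname{Der}(Q)$ there is $D\in\operatorname{Der}(G)$ whose distance from $\operatorname{Inn}(G)$ is at least the distance of $D_Q$ from $\operatorname{Inn}(Q)$.
\end{proposition}

\begin{proof}
\emph{Two homomorphisms.} For $k\in C(Q)$ let $k^\circ(x)=k(xN)$, and for $h\in C(G)$ let $h^N(xN)=\int_Nh(xn)\,d\lambda_N(n)$. These are contractions $C(Q)\to C(G)$ and $C(G)\to C(Q)$ with $(k^\circ h)^N=k\,h^N$. Their adjoints are the push-forward $\theta:M(G)\to M(Q)$, a contractive homomorphism, and a contraction $\iota:M(Q)\to M(G)$ with $\langle\iota\nu,h\rangle=\int_Qh^N\,d\nu$. Regard $\lambda_N$ as an idempotent of $M(G)$. Since $N$ is normal, uniqueness of Haar measure gives $\delta_g*\lambda_N*\delta_{g^{-1}}=\lambda_N$, and integrating $\delta_g*\lambda_N=\lambda_N*\delta_g$ against $d\mu(g)$ shows that $\lambda_N$ is central in $M(G)$. From $(k^\circ)^N=k$ and $\langle\iota\theta\mu,h\rangle=\iint h(xn)\,d\lambda_N(n)\,d\mu(x)$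 we get
\begin{equation}\label{eq:lift}
\theta\iota=\mathrm{id},\qquad\iota\theta(\mu)=\lambda_N*\mu,\qquad\lambda_N*\iota(\nu)=\iota\theta\iota(\nu)=\iota(\nu).
\end{equation}
The map $\iota$ is a homomorphism:
\[
\iota(\nu_1*\nu_2)=\iota\bigl(\theta\iota\nu_1*\theta\iota\nu_2\bigr)=\iota\theta(\iota\nu_1*\iota\nu_2)=\lambda_N*\iota\nu_1*\iota\nu_2=\iota\nu_1*\iota\nu_2 .
\]

\emph{The group algebras are preserved.} We have $\theta\lambda_G=\lambda_Q$ by invariance, so $\iota\lambda_Q=\lambda_N*\lambda_G=\lambda_G$, that is, $\int_Gh\,d\lambda_G=\int_Qh^N\,d\lambda_Q$. Applied to $k^\circ h$ this gives $\int_Gk^\circ h\,d\lambda_G=\int_Qk\,h^N\,d\lambda_Q$, which says both $\theta(h\lambda_G)=h^N\lambda_Q$ and $\iota(k\lambda_Q)=k^\circ\lambda_G$. Continuous functions are dense in $L^1$, and $L^1$ is closed in $M$, so $\theta(L^1(G))\subset L^1(Q)$ and $\iota(L^1(Q))\subset L^1(G)$.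

\emph{Second duals.} Write $\theta,\iota$ also for the second adjoints. By (P3) they are contractive weak*-continuous homomorphisms, so $\theta$ maps $L^1(G)^{**}$ into $L^1(Q)^{**}$ and $\iota$ maps $L^1(Q)^{**}$ into $L^1(G)^{**}$. By (P2), left and right multiplication by $\lambda_N$ are weak*-continuous on $M(G)^{**}$; they agree on the weak*-dense subspace $M(G)$, so $\lambda_N$ is central in $M(G)^{**}$. For the same reason the identities \eqref{eq:lift} hold on the second duals, with $\Box$ in place of $*$.

\emph{The derivation.} Put $D=\iota D_Q\theta$ on $L^1(G)^{**}$. For $F,F'\in L^1(G)^{**}$,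
\[
D(F\mathbin{\Box}F')=D(F)\mathbin{\Box}\iota\theta(F')+\iota\theta(F)\mathbin{\Box}D(F')
=D(F)\mathbin{\Box}\lambda_N\mathbin{\Box}F'+F\mathbin{\Box}\lambda_N\mathbin{\Box}D(F'),
\]
and $\lambda_N$ acts as the identity on the range of $\iota$, from either side. So $D\in\operatorname{Der}(G)$. For $m\in M(G)^{**}$ and $X\in L^1(Q)^{**}$,
\[
\theta(D-\operatorname{ad}_m)\iota(X)=D_Q(X)-\bigl(X\mathbin{\Box}\theta m-\theta m\mathbin{\Box}X\bigr)=(D_Q-\operatorname{ad}_{\theta m})(X).
\]
As $\theta$ and $\iota$ are contractions, $\|D-\operatorname{ad}_m\|\ge\|D_Q-\operatorname{ad}_{\theta m}\|$.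
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Theorem~\ref{thm:C} and Proposition~\ref{prop:lift} it suffices to find a continuous homomorphism of $G$ onto a group $Q$ that is either $\mathbb T$ or an infinite metrizable profinite abelian group; by compactness, $Q$ is then topologically isomorphic to $G/N$, where $N$ is the kernel. Let $G^{\mathrm{ab}}=G/\overline{[G,G]}$, an infinite compact abelian group. By Pontryagin duality, its dual group $\Delta$ is discrete, $G^{\mathrm{ab}}$ is the dual group of $\Delta$, so that $\Delta$ is infinite, and for each subgroup $\Lambda\le\Delta$ restriction of characters is a continuous homomorphism of $G^{\mathrm{ab}}$ onto $\widehat\Lambda$.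

If $\Delta$ has an element of infinite order, let $\Lambda\cong\mathbb Z$ be the subgroup it generates; then $\widehat\Lambda\cong\mathbb T$. Otherwise $\Delta$ is a torsion group, and its finitely generated subgroups are finite. Choose finite subgroups $\{0\}=\Lambda_0\subsetneq\Lambda_1\subsetneq\cdots$ of $\Delta$, let $\Lambda$ be their union and $Q=\widehat\Lambda$. The group $Q$ is metrizable, as a closed subgroup of the countable product $\mathbb T^\Lambda$. The kernel $V_n$ of the restriction map from $Q$ onto $\widehat{\Lambda_n}$ is a closed subgroup of index $|\Lambda_n|$, hence open, and $Q$ is infinite because $|\Lambda_n|\to\infty$. The $V_n$ decrease and have trivial intersection, so by compactness every open neighborhood of the identity contains some $V_n$. Thus $Q$ is profinite.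
\end{proof}

\begin{thebibliography}{9}

\bibitem{DMT}
\emph{Derivations, Multipliers and Topological Centers of Certain Banach Algebras Related to Locally Compact Groups},
\texttt{https://mspace.lib.umanitoba.ca/bitstreams/\allowbreak 06b779fd-2786-4749-903f-cc4cd21371be/\allowbreak download}.

\end{thebibliography}
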